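# Negative coefficients in motivic Chern classes of Schubert cells

## 1. Products of projective lines

For a complex variety $X$ let $K(X)$ be the Grothendieck group of coherent sheaves on $X$. If $X$ is smooth, $K(X)$ is also the Grothendieck group of vector bundles, hence a ring, and for a vector bundle $E$ we write $\lambda_y(E)=\sum_i y^i[\wedge^iE]$. Since $\lambda_y$ turns short exact sequences into products, it extends to a map $K(X)\to K(X)[[y]]$ with $\lambda_y(\alpha+\beta)=\lambda_y(\alpha)\lambda_y(\beta)$. Let $K_0(\mathrm{var}/X)$ be the group generated by morphisms $[Z\to X]$, with the relations $[Z\to X]=[Z'\to X]+[Z\setminus Z'\to X]$ for $Z'\subset Z$ closed.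

**Definition.** The motivic Chern class transformation of Brasselet–Schürmann–Yokura is the unique natural transformation $\mathrm{MC}:K_0(\mathrm{var}/X)\to K(X)[y]$, covariant for proper push-forwards, such that $\mathrm{MC}([\mathrm{id}_X])=\lambda_y(T^*X)$ when $X$ is smooth.

Start with $X=\mathbb P^1$ and a point in it. Write $\mathcal O_s=1=[\mathcal O_{\mathbb P^1}]$ and $\mathcal O_{id}=[\mathcal O_{pt}]$. Then $[\mathcal O(-1)]=1-\mathcal O_{id}$ and $\mathcal O_{id}^2=0$, so $[T^*\mathbb P^1]=[\mathcal O(-2)]=1-2\mathcal O_{id}$. Push-forward from the point gives $\mathrm{MC}([pt\hookrightarrow \mathbb P^1])=\mathcal O_{id}$. By additivity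
$$\mathrm{MC}([\mathbb A^1\hookrightarrow\mathbb P^1])=1+y(1-2\mathcal O_{id})-\mathcal O_{id}=(1+y)\,\mathcal O_s-(1+2y)\,\mathcal O_{id}. \tag{1.1}$$
The signs alternate and, signs removed, the coefficients are $1+y$ and $1+2y$.

Here is the general setting. Let $G$ be a complex semisimple linear algebraic group, $B\subset G$ a Borel subgroup, $T\subset B$ a maximal torus, $W$ the Weyl group with length function $\ell$. For $w\in W$ let $X_w^\circ=BwB/B\subset G/B$ be the Schubert cell, of dimension $\ell(w)$, let $X_w$ be its closure, and put $\mathcal O_v=[\mathcal O_{X_v}]\in K(G/B)$. The $\mathcal O_v$ form a basis of $K(G/B)$. Put $\mathrm{MC}(X_w^\circ)=\mathrm{MC}([X_w^\circ\hookrightarrow G/B])$ and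
$$\mathrm{MC}(X_w^\circ)=\sum_v c_{v,w}(y)\,\mathcal O_v,\qquad P_{v,w}(y):=(-1)^{\ell(w)-\ell(v)}c_{v,w}(y)\in\mathbb Z[y]. \tag{1.2}$$

**Definition.** A polynomial $\sum_ka_ky^k$ has no internal zeros if there are no $i<j<k$ with $a_i\ne0$, $a_j=0$, $a_k\neq0$. It is log concave if $a_k^2\ge a_{k-1}a_{k+1}$ for all $k$.

Log concavity, as defined here, does not ask for nonnegative coefficients. For instance $1-y+y^2$ is log concave. This will matter.

The conjecture (AMSS for all Lie types, Fehér–Rimányi–Weber in type $A$; our source for it is "Motivic Chern Classes Of Schubert Cells: Applications And Experiments") says that for all $v,w\in W$: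

1. (Positivity) $P_{v,w}\in\mathbb Z_{\ge0}[y]$.
2. (Log concavity) $P_{v,w}$ has no internal zeros and is log concave.

We refer to these as (1) and (2).

**The easy case: $G=SL_2^n$.** Here $G/B=(\mathbb P^1)^n$, cells are products of points and lines, and $\mathrm{MC}$ is compatible with products. So by (1.1) each $P_{v,w}$ is either $0$ or $(1+y)^a(1+2y)^b$. It has nonnegative coefficients. It also satisfies (2): start from the polynomial $1$ and multiply by factors $1+ty$, $t>0$. If $(a_k)_{0\le k\le d}$ is positive and log concave, then $b_k=a_k+ta_{k-1}$ is positive for $0\le k\le d+1$, and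
$$b_k^2-b_{k-1}b_{k+1}=(a_k^2-a_{k-1}a_{k+1})+t(a_{k-1}a_k-a_{k-2}a_{k+1})+t^2(a_{k-1}^2-a_{k-2}a_k)\ge0,$$
where the middle term is nonnegative because the ratios $a_k/a_{k-1}$ decrease. So (1) and (2) hold for $SL_2^n$.

For $SL_3$ one has
$$\mathrm{MC}(X^\circ_{s_1s_2s_1})=(1+y)^3\mathcal O_{s_1s_2s_1}-(1+y)^2(1+2y)(\mathcal O_{s_1s_2}+\mathcal O_{s_2s_1})+(1+y)(1+4y+5y^2)(\mathcal O_{s_1}+\mathcal O_{s_2})-(1+5y+11y^2+8y^3)\mathcal O_{id},$$
and again all coefficients are fine: $(1+y)(1+4y+5y^2)=1+5y+9y^2+5y^3$ with $25\ge9$, $81\ge25$, and $25\ge 11$, $121\ge40$ in the last one.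

What changes in general? In $SL_2^n$ the factors do not see each other. In a larger flag variety, small flag varieties are glued together by line bundles of mixed sign, and the coefficients become Euler characteristics of such bundles. We compute a family of these exactly and look at its limit. The results are the following.

**Theorem 1.** There are explicit $v_m\le w_m$ in $S_{2m+216}$ ($m\ge2$), i.e. in type $A_{2m+215}$, such that $P_{v_m,w_m}(100/m)<0$ for all large $m$. So $P_{v_m,w_m}$ has a negative coefficient, and (1) is false.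

**Theorem 2.** For some $N$ there are $v,w\in S_N$ such that $P_{v,w}$ fails (2): it is not log concave or it has an internal zero.

**Theorem 3.** There is $N_0$ such that (1) and (2) both fail for $SL_N$ for every $N\ge N_0$, and for every $G$ having a simple factor of type $A_n,B_n,C_n$ or $D_n$ with $n\ge N_0$.

We do not claim an explicit or minimal $N_0$, anything about exceptional types, or that log concavity can fail for a coefficient that does satisfy (1).

## 2. Logarithmic forms, dual Schubert classes, and two classical facts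

**(F1)** (Brasselet–Schürmann–Yokura) $\mathrm{MC}$ commutes with proper push-forward and exterior products. For a smooth morphism $f:X'\to X$,
$$\mathrm{MC}(f^*\alpha)=\lambda_y(T_f^*)\cdot f^*\mathrm{MC}(\alpha),$$
where $f^*[Z\to X]=[Z\times_XX'\to X']$. In particular $\mathrm{MC}$ restricts to open subsets. To see the formula, recall that $K_0(\mathrm{var}/X)$ is generated by $[h:Z\to X]$ with $Z$ smooth and $h$ proper. Let $Z'=Z\times_XX'$ with projections $f':Z'\to Z$ and $h':Z'\to X'$. Then $T_{Z'}=T_{f'}+f'^*T_Z$ in $K(Z')$ and $T_{f'}=h'^*T_f$, so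
$$\mathrm{MC}([Z'\to X'])=h'_*\big(h'^*\lambda_y(T_f^*)\cdot f'^*\lambda_y(T_Z^*)\big)=\lambda_y(T_f^*)\cdot h'_*f'^*\lambda_y(T_Z^*)=\lambda_y(T_f^*)\cdot f^*h_*\lambda_y(T_Z^*)$$
by the projection formula and flat base change.

If $D=\bigcup D_i$ is a simple normal crossings (SNC) divisor in a smooth $X$, then
$$\mathrm{MC}([X\setminus D\hookrightarrow X])=\lambda_y(\Omega_X(\log D))\otimes\mathcal O(-D). \tag{2.1}$$
Indeed, inclusion–exclusion gives the left side as $\sum_S(-1)^{|S|}\lambda_y(T^*D_S)$ with $D_S=\bigcap_{i\in S}D_i$. So it suffices that for each $k$ the complex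
$$0\to\Omega^k_X(\log D)(-D)\to\Omega^k_X\to\bigoplus_i\Omega^k_{D_i}\to\bigoplus_{i<j}\Omega^k_{D_i\cap D_j}\to\cdots$$
is exact. This is local. In coordinates where $D=\{x_1\cdots x_r=0\}$, the sum of these complexes over $k$ is a tensor product over the coordinates. A coordinate $x_i$ with $i\le r$ contributes $0\to x\mathcal O\to\mathcal O\to\mathbb C\to0$ in form degree $0$ and $0\to \mathcal O\,dx\to\mathcal O\,dx\to0$ in form degree $1$ (as $x\cdot\frac{dx}x=dx$). Both are exact, and the other coordinates contribute only their forms. On $\mathbb P^1$ with $D$ a point, (2.1) reads $(1+y\mathcal O(-1))\mathcal O(-1)=(1-\mathcal O_{id})+y(1-2\mathcal O_{id})$, which is (1.1).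

**(F2)** (Brion, *Lectures on the geometry of flag varieties*) Let $X^v=\overline{B^-vB/B}$ be the opposite Schubert variety, of codimension $\ell(v)$, and $\partial X^v$ the complement in $X^v$ of the open cell $B^-vB/B$. The classes $[\mathcal O_{X^v}(-\partial X^v)]$ are dual to the $\mathcal O_w$ for the pairing $(\alpha,\beta)\mapsto\chi(\alpha\beta)$. Moreover $\omega_{X^v}\cong\mathcal O_{X^v}(-\partial X^v)\otimes\mathcal O(-\sum_iD_i)|_{X^v}$, where the $D_i$ are the Schubert divisors. On $\mathbb P^1$: $X^{id}=\mathbb P^1$, $\mathcal O(-\partial X^{id})=\mathcal O(-1)$, $\chi(\mathcal O_{id}\cdot\mathcal O(-1))=1$, $\chi(\mathcal O_s\cdot\mathcal O(-1))=0$, and $\omega=\mathcal O(-1)\otimes\mathcal O(-1)$.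

**(F3)** (Björner–Brenti, Prop. 2.5.1) For a set $I$ of simple reflections, sending $w$ to the minimal length representative of $W_Iw$ preserves the Bruhat order.

**(F4)** (Poincaré; Pólya) If a real polynomial $P$ is $>0$ on $[0,\infty)$ with positive leading coefficient, then $(1+y)^jP$ has only positive coefficients for all $j\gg0$.

**(F5) Levi subgroups and products.** Let $I$ be a set of simple reflections, $P_I$ the parabolic subgroup and $L_I$ its Levi subgroup. If $v,w\in W_I$, then $X_v,X_w$ lie in the closed subvariety $P_I/B\cong L_I/(B\cap L_I)$ of $G/B$. Push-forward along this closed embedding gives $c^G_{v,w}=c^{L_I}_{v,w}$. For products of groups, $c$ is multiplicative. For $SL_2$, $c_{s,s}=1+y$ by (1.1).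

## 3. One coefficient on the flag variety of $\mathbb C^m$

Let $m\ge2$, $V=\mathbb C^m$ with basis $e_1,\dots,e_m$, $E_i=\langle e_1,\dots,e_i\rangle$, $E'_i=\langle e_{m-i+1},\dots,e_m\rangle$. In $Fl_m=SL_m/B$, with $B$ upper triangular, the point $wB$ is the flag $F_i=\langle e_{w(1)},\dots,e_{w(i)}\rangle$. The big cell $X^\circ_{w_0}$ consists of the flags with $F_i\cap E_{m-i}=0$ for all $i$. Let $\mathrm{pr}:Fl_m\to\mathbb P^{m-1}$ send $F_\bullet$ to the hyperplane $F_{m-1}$. Then $\mathrm{pr}^*\mathcal O(1)=\mathcal L:=V/F_{m-1}$.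

Put $\zeta=1-[\mathcal O(-1)]$, the class of a hyperplane, so $K(\mathbb P^{m-1})=\mathbb Z[\zeta]/\zeta^m$. For $0\le r\le m-1$ let $\chi_r(\sum_kf_k\zeta^k)=\sum_{k\le r}f_k$. This is the Euler characteristic of the restriction to a linear $\mathbb P^r$, since $\zeta^k$ restricts to the class of a $\mathbb P^{r-k}$. Put $z=\frac y{1+y}$ and
$$C_t^{(m)}=\#\Big\{a\in\mathbb Z_{\ge0}^{m-1}:\ \sum_b a_b=t,\ \ \sum_{b\le c}a_b\le c\ \text{ for } 1\le c\le m-2\Big\}.$$
Let $\varepsilon_m$ be the functional on $K(\mathbb P^{m-1})\otimes\mathbb Z[y,(1+y)^{-1}]$, linear over $\mathbb Z[y,(1+y)^{-1}]$, given by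
$$\varepsilon_m=\sum_{t=0}^{m-1}C^{(m)}_tz^t\,\chi_{m-1-t},\qquad\text{i.e.}\qquad \varepsilon_m(\zeta^j)=\sum_{t=0}^{m-1-j}C^{(m)}_tz^t. \tag{3.1}$$
For $m=2$ all $C^{(2)}_t$ equal $1$, so $\varepsilon_2(1)=1+z$, $\varepsilon_2(\zeta)=1$. For $m=3$ the only condition is $a_1\le1$, so $C^{(3)}_0,C^{(3)}_1,C^{(3)}_2=1,2,2$.

Finally let $u'=[m-1,m-2,\dots,1,m]$ in one-line notation, so $\ell(w_0)-\ell(u')=m-1$.

**Lemma 1.** For $\beta\in K(\mathbb P^{m-1})[y]$, the coefficient of $\mathcal O_{u'}$ in $\mathrm{pr}^*\beta\cdot\mathrm{MC}(X^\circ_{w_0})$ is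
$$(-1)^{m-1}(1+y)^{\binom m2}\,\varepsilon_m(\beta^\vee),$$
where $\vee$ is $\mathbb Z[y]$-linear duality. By linearity the same holds for $\beta$ with coefficients in $\mathbb Z[y,(1+y)^{-1}]$.

**Step 1: make $X^{u'}$ explicit.** By (F2) the coefficient is an Euler characteristic on $X^{u'}$, so we need to know this variety. Let
$$R=\{F_\bullet:\ F_i\subset E'_{i+1},\ 1\le i\le m-2\}.$$
Choosing $F_1,F_2,\dots$ in turn exhibits $R$ as a tower $R=R_{m-1}\to\cdots\to R_0=pt$. Here $\varpi_i:R_i\to R_{i-1}$ is the $\mathbb P^1$-bundle of lines $F_i/F_{i-1}$ in the rank two bundle $E'_{i+1}/F_{i-1}$ (note $F_{i-1}\subset E'_i$). So $R$ is smooth, irreducible, closed, of dimension $m-1$. It is $B^-$-stable, because lower triangular matrices preserve the $E'_i$. It contains $u'B$, whose flag is $F_i=\langle e_{m-1},\dots,e_{m-i}\rangle$ for $i\le m-1$. Since $\dim X^{u'}=\binom m2-\binom{m-1}2=m-1$, we get $R=X^{u'}$.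

Put $\mathcal M_i=E'_{i+1}/F_i$ for $1\le i\le m-1$, a line bundle on $R$, and $\mathcal M_0=E'_1=1$. Then $\mathcal L|_R=\mathcal M_{m-1}$.

**Step 2: the boundary of the big cell is SNC near $R$.** This makes (2.1) available. We have $X^\circ_{w_0}=Fl_m\setminus D$, $D=\sum_{i=1}^{m-1}D_i$, where $D_i=\{F_i\cap E_{m-i}\ne0\}$ is the zero divisor of $\det F_i\to\det(V/E_{m-i})$. On $R$ the map $E'_{i+1}\to V/E_{m-i}$ is surjective with kernel $\langle e_{m-i}\rangle$. So $F_i\to V/E_{m-i}$ fails to be an isomorphism exactly where $e_{m-i}\in F_i$, and up to a trivial factor the section above is the section $e_{m-i}$ of $E'_{i+1}/F_i=\mathcal M_i$. Hence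
$$\mathcal O(D_i)|_R\cong\mathcal M_i .$$
Because $e_{m-i}\notin E'_i\supset F_{i-1}$, the vector $e_{m-i}$ is a nowhere vanishing section of $E'_{i+1}/F_{i-1}$. Therefore $D_i\cap R$ is, with multiplicity one, the preimage in $R$ of the section $\{F_i/F_{i-1}=\langle e_{m-i}\rangle\}$ of $\varpi_i$. Choose local coordinates $t_1,\dots,t_{m-1}$ on $R$ such that $t_1,\dots,t_i$ are coordinates on $R_i$. A local equation of $D_i$, restricted to $R$, depends only on $t_1,\dots,t_i$ and has nonzero $t_i$-derivative. By triangularity, the differentials of the local equations of those $D_i$ that pass through a point of $R$ are independent already on $TR$. So $D$ is SNC in a neighborhood of $R$ in $Fl_m$, and there (2.1) gives $\mathrm{MC}(X^\circ_{w_0})=\lambda_y(\Omega(\log D))(-D)$.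

**Step 3: express the coefficient on $R$.** Let $\mathcal E=T_{Fl_m}(-\log D)|_R$. By (F2), $\mathcal O_R(-\partial R)=\omega_R\otimes\mathcal O(D)|_R$, and the coefficient is $\chi(\mathrm{pr}^*\beta\cdot\mathrm{MC}(X^\circ_{w_0})\cdot[\mathcal O_R(-\partial R)])$. By the projection formula for $R\hookrightarrow Fl_m$ the twists by $-D$ and $D$ cancel. Serre duality on $R$ then gives
$$\chi(R,\beta\,\lambda_y(\mathcal E^\vee)\,\omega_R)=(-1)^{m-1}\chi(R,\beta^\vee\lambda_y(\mathcal E)). \tag{3.2}$$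

**Step 4: compute the class of $\mathcal E$.** Let $Q_a=F_a/F_{a-1}$. For $1\le a\le m-1$, the rank two bundle $E'_{a+1}/F_{a-1}$ is an extension of $\mathcal M_a$ by $Q_a$, and also an extension of the trivial line $E'_{a+1}/E'_a$ by $E'_a/F_{a-1}=\mathcal M_{a-1}$. Comparing classes and determinants,
$$Q_a=\mathcal M_{a-1}+1-\mathcal M_a,\qquad Q_a\cong\mathcal M_{a-1}\mathcal M_a^{-1}\quad(a\le m-1),\qquad Q_m=\mathcal M_{m-1}. \tag{3.3}$$
From $F_{b-1}\subset E'_b$ we get $[F_{b-1}^*]=b-\mathcal M_{b-1}^{-1}$. The tangent bundle has class $\sum_{b=2}^mF_{b-1}^*Q_b$. Using the first form of $Q_b$ against $b$ and the second against $\mathcal M_{b-1}^{-1}$,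
$$[T_{Fl_m}|_R]=\sum_{b=2}^{m-1}\big[b(\mathcal M_{b-1}+1-\mathcal M_b)-\mathcal M_b^{-1}\big]+m\mathcal M_{m-1}-1 .$$
The constants add up to $\big(\binom m2-1\big)-1$. In $\sum_{b=2}^{m-1} b(\mathcal M_{b-1}-\mathcal M_b)+m\mathcal M_{m-1}$ the bundle $\mathcal M_1$ has coefficient $2$ and every other $\mathcal M_j$ has coefficient $1$ (for $m=2$ this expression is just $2\mathcal M_1$). So
$$[T_{Fl_m}|_R]=\tbinom m2-2+\mathcal M_1+\sum_{j=1}^{m-1}\mathcal M_j-\sum_{b=2}^{m-1}\mathcal M_b^{-1}.$$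
The case $a=1$ of (3.3) says $2-\mathcal M_1=\mathcal M_1^{-1}$, so $-2+\mathcal M_1=-\mathcal M_1^{-1}$ and $[T|_R]=\binom m2+\sum_j\mathcal M_j-\sum_{b\ge1}\mathcal M_b^{-1}$. From $0\to T(-\log D)\to T\to\bigoplus_i\mathcal O_{D_i}(D_i)\to0$ we get $[\mathcal E]=[T|_R]+\sum_i(1-\mathcal M_i)$, hence
$$[\mathcal E]=\tbinom m2+(m-1)-\sum_{b=1}^{m-1}\mathcal M_b^{-1}.$$
Put $\xi_b=1-\mathcal M_b^{-1}$. Then $1+y\mathcal M_b^{-1}=(1+y)-y\xi_b=(1+y)(1-z\xi_b)$, and therefore
$$\lambda_y(\mathcal E)=(1+y)^{\binom m2}\prod_{b=1}^{m-1}(1-z\xi_b)^{-1}. \tag{3.4}$$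

**Step 5: evaluate the Euler characteristics.** From (3.3), $(\mathcal M_a^{-1}-1)(\mathcal M_{a-1}-\mathcal M_a)=Q_a-1-\mathcal M_{a-1}+\mathcal M_a=0$. Multiplying by the unit $\mathcal M_{a-1}^{-1}\mathcal M_a^{-1}$ gives $-\xi_a(\xi_{a-1}-\xi_a)=0$, i.e.
$$\xi_a^2=\xi_{a-1}\xi_a\quad(1\le a\le m-1),\qquad \xi_0=0. \tag{3.5}$$
We claim that $\prod_{b\le r}\xi_b^{a_b}$ equals a squarefree monomial in $\xi_1,\dots,\xi_r$ if $\sum_{b\le c}a_b\le c$ for all $c\le r$, and is $0$ otherwise. Use induction on $r$. For $r=1$ this is $\xi_1^2=0$. If $a_r=0$, the condition at $c=r$ follows from the one at $r-1$, and we reduce to $r-1$. If $a_r\ge1$, then (3.5) gives $\xi_r^{a_r}=\xi_r\xi_{r-1}^{a_r-1}$, so the monomial equals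
$$\xi_r\cdot\xi_{r-1}^{a_{r-1}+a_r-1}\prod_{b\le r-2}\xi_b^{a_b}.$$
By induction the factor after $\xi_r$ is squarefree or $0$, and it is not declared $0$ exactly when $\sum_{b\le c}a_b\le c$ for $c\le r-2$ and $\sum_{b\le r}a_b\le r$. As $a_r\ge1$, the last inequality implies $\sum_{b\le r-1}a_b\le r-1$, so these are exactly the original conditions. This proves the claim.

On the fibers of $\varpi_a$ the quotient bundle $\mathcal M_a$ is $\mathcal O(1)$. So $\varpi_{a*}1=1$ and $\varpi_{a*}\mathcal M_a^{-1}=0$, which gives $\varpi_{a*}\xi_a=1$. Pushing down the tower one stage at a time, every squarefree monomial has $\chi=1$. Since $\zeta$ restricts to $\xi_{m-1}$, the claim with $r=m-1$ says that in the expansion of $\xi_{m-1}^j\prod_b(1-z\xi_b)^{-1}$ the monomial with exponents $a$ contributes $z^{|a|}$ exactly when $\sum_{b\le c}a_b\le c$ for $c\le m-2$ and $|a|+j\le m-1$. Hence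
$$\chi\Big(R,\xi_{m-1}^j\prod_b(1-z\xi_b)^{-1}\Big)=\sum_{t\le m-1-j}C_t^{(m)}z^t=\varepsilon_m(\zeta^j).$$
Together with (3.2) and (3.4) this proves Lemma 1. $\square$

For $\beta=1$ and $m=3$ the coefficient of $\mathcal O_{s_1}$ is $(1+y)^3(1+2z+2z^2)=(1+y)(1+4y+5y^2)$, as displayed in Section 1. For $m=2$ it is $-(1+y)(1+z)=-(1+2y)$.

**Remark.** For every $m$, taking $\beta=1$ gives $P_{u',w_0}=\sum_{t\le m-1}C_t^{(m)}y^t(1+y)^{\binom m2-t}$. Since $m-1\le\binom m2$, this has nonnegative coefficients. So positivity holds for this coefficient on a single flag variety. To see trouble we need a nontrivial $\beta$.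

## 4. From the flag variety of a Levi subgroup to $G/B$

Let $I$ be a set of simple reflections, $P_I$ the parabolic subgroup, $L$ its Levi subgroup, $B_L=B\cap L$, $w_I$ the longest element of $W_I$, and let $x$ be of minimal length in $W_Ix$. The next lemma says that the part of $\mathrm{MC}$ on $G/B$ indexed by the coset $W_Ix$ is an $\mathrm{MC}$ class on $L/B_L$, twisted by $\lambda_y$ of a homogeneous bundle.

**Lemma 2.** For $u\in W_I$, in $K(L/B_L)[y]$,
$$\sum_{u''\in W_I}c_{u''x,\,ux}(y)\,\mathcal O^L_{u''}=\lambda_y(\mathcal V^*)\cdot\mathrm{MC}(X^{L,\circ}_u),$$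
where $\mathcal V$ is the class of $L\times^{B_L}\big(\mathfrak b/(\mathfrak b\cap\mathrm{Ad}(x)\mathfrak b)\big)$. The weights of this representation are the positive roots $\phi$ with $x^{-1}\phi<0$.

**Step 1: fiber the orbit over $L/B_L$.** Let $U=P_IxB/B=\bigsqcup_{u\in W_I}X^\circ_{ux}$. It is a $P_I$-orbit, so it is smooth and open in its closure $Z=X_{w_Ix}$. The stabilizer $P_I\cap xBx^{-1}$ of $xB$ in $P_I$ is an intersection of two parabolic subgroups containing $T$, hence connected and containing $T$. Its roots are the roots $\phi$ of $P_I$ with $x^{-1}\phi>0$. By minimality of $x$, positive roots of $L$ are sent to positive roots by $x^{-1}$, so a negative root $\phi$ of $L$ has $x^{-1}\phi<0$. Hence the stabilizer has only positive roots and lies in $B$. Therefore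
$$f:U\to P_I/B=L/B_L,\qquad gxB\mapsto gB,$$
is well defined, smooth and Zariski locally trivial, with fiber $BxB/B$.

**Step 2: match Schubert varieties.** Since $\ell(ux)=\ell(u)+\ell(x)$, we have $f^{-1}(BuB/B)=BuBxB/B=BuxB/B=X^\circ_{ux}$. As $f$ is smooth with irreducible fibers, $f^{-1}(X^L_{u''})$ is reduced, irreducible and closed in $U$, and it contains $X^\circ_{u''x}$ as a dense open subset. So it equals $X_{u''x}\cap U$, and $f^*\mathcal O^L_{u''}=[\mathcal O_{X_{u''x}\cap U}]$.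

**Step 3: restrict the Schubert expansion to $U$.** The class $\mathrm{MC}([X^\circ_{ux}\to Z])\in K(Z)[y]$ pushes forward to $\mathrm{MC}(X^\circ_{ux})$. The group $K(Z)$ has the basis $\mathcal O_{v'}$, $v'\le w_Ix$, so $K(Z)\to K(G/B)$ is injective. Thus $\mathrm{MC}([X^\circ_{ux}\to Z])=\sum_{v'\le w_Ix}c_{v',ux}\mathcal O_{v'}$. Restrict to the open subset $U$. The term of $v'$ vanishes unless $X_{v'}$ meets $U$. If it does, $u''x\le v'\le w_Ix$ for some $u''\in W_I$. By (F3) the minimal representative $x'$ of $W_Iv'$ satisfies $x\le x'\le x$, so $v'\in W_Ix$. With (F1), applied to the open embedding and to $f$, this gives in $K(U)[y]$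
$$\sum_{u''}c_{u''x,ux}\,f^*\mathcal O^L_{u''}=\lambda_y(T_f^*)\cdot f^*\mathrm{MC}(X^{L,\circ}_u).$$

**Step 4: pull back along a section.** Since $B_L\subset xBx^{-1}$, the map $\sigma(lB_L)=lxB$ is a well-defined $L$-equivariant section of $f$. The tangent space at $xB$ of the fiber $BxB/B$ is $\mathfrak b/(\mathfrak b\cap\mathrm{Ad}(x)\mathfrak b)$, so $\sigma^*T_f=\mathcal V$. Apply $\sigma^*$ to the last display and use $\sigma^*f^*=\mathrm{id}$. $\square$

**Example.** In $S_3$ take $I=\{s_2\}$, so $W_I$ permutes the values $2,3$, and $x=[2,1,3]=s_1$. The only positive root made negative by $x^{-1}$ is $e_1-e_2$. On $L/B_L=\mathbb P^1$ the character $e_1$ is trivial and $e_2$ gives the tautological line $\mathcal O(-1)$, so $\mathcal V=\mathcal O(1)$. Lemma 2 and (1.1) give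
$$(1+y\mathcal O(-1))\big((1+y)-(1+2y)\mathcal O_{id}\big)=\big((1+y)-y\mathcal O_{id}\big)\big((1+y)-(1+2y)\mathcal O_{id}\big)=(1+y)^2-(1+y)(1+3y)\mathcal O_{id},$$
so $c_{s_2s_1,s_2s_1}=(1+y)^2$ and $c_{s_1,s_2s_1}=-(1+y)(1+3y)$.

## 5. Permutations built from blocks

We apply Lemma 2 with $L$ a product of general linear groups and evaluate with Lemma 1 in each factor. To do this the bundle $\mathcal V$ must come from the projective spaces $\mathbb P^{m_i-1}$. The permutation $x$ below is designed for that.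

Let $k\ge1$, $s\ge0$, $m_1,\dots,m_k\ge2$, $N=s+\sum m_i$. Split $\{1,\dots,N\}$ into consecutive pieces: "letters" $1,\dots,s$, then blocks $\Pi_1,\dots,\Pi_k$ of sizes $m_1,\dots,m_k$. Let $\beta_i=\max\Pi_i$ and $\alpha_i=\Pi_i\setminus\{\beta_i\}$. Let $x\in S_N$ have one-line notation
$$x=(\alpha_k\!\uparrow,\ \dots,\ \alpha_1\!\uparrow,\ s,s-1,\dots,1,\ \beta_k,\dots,\beta_1),$$
where $\uparrow$ means increasing order. Let $W_I=\prod_iS_{\Pi_i}$. The values of each block appear in increasing order, so $x$ is minimal in $W_Ix$. Put $w=w_Ix$ and $v=u'x$, with $u'$ in each block as in Section 3. Then $v\le w$, since $u'\le w_I$ and lengths add, and $\ell(w)-\ell(v)=\sum_i(m_i-1)$.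

**Step 1: the roots.** The weights of $\mathcal V$ are the $e_a-e_b$ with $a<b$ and $x^{-1}(a)>x^{-1}(b)$, that is, with $a$ standing to the right of $b$ in $x$. Reading off $x$, these are:

- all pairs of letters;
- $a$ a letter and $b\in\alpha_i$ (but not $b=\beta_i$);
- for $i<j$, all $(a,b)\in\Pi_i\times\Pi_j$ except those with $a\in\alpha_i$, $b=\beta_j$.

**Step 2: the bundle.** On $L/B_L=\prod_iFl_{m_i}$ the character $e_a$ gives the corresponding line $F_c/F_{c-1}$ of its block, and letters give trivial lines. Let $\mathcal L_i$ be the bundle $\mathcal L$ of block $i$, $\eta_i=\mathcal L_i^{-1}$ and $\zeta_i=1-\eta_i$. The sum of all $e_a$, $a\in\Pi_i$, is trivial of rank $m_i$, so $\sum_{a\in\alpha_i}e_a\leftrightarrow m_i-\mathcal L_i$ and $\sum_{b\in\alpha_i}(-e_b)\leftrightarrow m_i-\eta_i$. Hence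
$$\mathcal V=\tbinom s2+s\sum_i(m_i-\eta_i)+\sum_{i<j}\big(m_im_j-(m_i-\mathcal L_i)\eta_j\big). \tag{5.1}$$

**Step 3: the formula.** The class (5.1) is pulled back from $\prod_i\mathbb P^{m_i-1}$, whose $K$-ring is $\bigotimes_iK(\mathbb P^{m_i-1})$, and $\mathrm{MC}(X^{L,\circ}_{w_I})=\boxtimes_i\mathrm{MC}(X^\circ_{w_0})$. Apply Lemma 2 with $u=w_I$, then Lemma 1 in each factor with $\beta=\lambda_y(\mathcal V^*)$, so $\beta^\vee=\lambda_y(\mathcal V)$, written as a sum of pure tensors. All factors $1+y\cdot(\text{line bundle})$ are $1+y$ plus a nilpotent multiple of $y$, so they are invertible over $\mathbb Z[y,(1+y)^{-1}]$, and $\varepsilon$ is linear over this ring. The sign $(-1)^{\sum(m_i-1)}$ cancels in $P_{v,w}$. We get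
$$P_{v,w}=(1+y)^AD,\qquad D=\Big(\bigotimes_i\varepsilon_{m_i}\Big)\Big[\prod_i(1+y\eta_i)^{-\kappa_i}\prod_{i<j}(1+y\mathcal L_i\eta_j)\Big],\qquad \kappa_i=s+\sum_{j<i}m_j, \tag{5.2}$$
with $A=\sum_i\binom{m_i}2+\binom s2+s\sum_im_i+\sum_{i<j}m_im_j$.

**Step 4: evaluation of one factor.** For a block of size $n$ and an integer $\kappa\ge0$ put $Y_k=\varepsilon_n(\mathcal L^k(1+y\eta)^{-\kappa})$. We have $(1+y\eta)^{-\kappa}=(1+y)^{-\kappa}\sum_i\binom{\kappa-1+i}iz^i\zeta^i$, with the conventions $\binom{-1}0=1$ and $\binom{i-1}i=0$ for $i\ge1$. Also $\chi_r(\zeta^i\mathcal L^k)=\chi(\mathbb P^{r-i},\mathcal O(k))$ for $i\le r$ and $0$ for $i>r$. Hence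
$$Y_k=(1+y)^{-\kappa}\sum_{r=0}^{n-1}\omega_r\binom{n-1-r+k}k\ (k=0,1,2),\qquad Y_{-1}=(1+y)^{-\kappa}\omega_{n-1}, \tag{5.3}$$
$$\omega_r=z^r\sum_{i+t=r}\binom{\kappa-1+i}i\,C_t^{(n)}. \tag{5.4}$$
The formula for $Y_{-1}$ holds because $\chi(\mathbb P^d,\mathcal O(-1))$ is $1$ for $d=0$ and $0$ for $d>0$. For $y>0$ all $Y_k\ge0$, and $Y_0>0$ as $\omega_0=1$. Write $Y_k^{(i)}$ for block $i$, i.e. for $(n,\kappa)=(m_i,\kappa_i)$.

**Two blocks: positivity survives.** The natural attempt is to prove (1) by expanding (5.2). For $k=2$ it works. Applying $\varepsilon_{m_1}$ to the first block and then $\varepsilon_{m_2}$ to $(Y_0^{(1)}+yY_1^{(1)}\eta_2)(1+y\eta_2)^{-\kappa_2}$ gives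
$$D=Y_0^{(1)}Y_0^{(2)}+yY_1^{(1)}Y_{-1}^{(2)} .$$
By (5.3) and $z^r=y^r(1+y)^{-r}$, this is a nonnegative combination of terms $y^a(1+y)^{-\kappa_1-\kappa_2-e}$ with $e\le(m_1-1)+(m_2-1)$. Moreover
$$A-\kappa_1-\kappa_2-(m_1-1)-(m_2-1)=\sum_{i=1,2}\Big[\tbinom{m_i}2-(m_i-1)\Big]+\tbinom s2+s(m_1+m_2-2)+m_1(m_2-1)\ge0 .$$
So $P_{v,w}$ has nonnegative coefficients. For $m_1=m_2=2$, $s=0$ we have $x=v=3142$, $w=4231$, $A=6$, $Y^{(1)}_0=1+z$, $Y_1^{(1)}=2+z$, $Y_0^{(2)}=(1+y)^{-2}(1+3z)$, $Y_{-1}^{(2)}=(1+y)^{-2}3z$, and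
$$P_{3142,4231}=(1+y)^4\big[(1+z)(1+3z)+3yz(2+z)\big]=(1+y)^2(1+6y+14y^2+9y^3)=(1+y)^3(1+5y+9y^2).$$

**Three blocks: where the expansion loses its sign.** From now on $k=3$, the third block has size $m_3=p$, where
$$p=216,\qquad q=p-1=215,\qquad \nu:=\kappa_3=s+m_1+m_2,$$
and $\eta=\eta_3$, $\zeta=\zeta_3$. Applying $\varepsilon_{m_1}$ to the first block of (5.2) turns $(1+y\mathcal L_1\eta_2)(1+y\mathcal L_1\eta)$ into $Y_0^{(1)}+yY_1^{(1)}(\eta_2+\eta)+y^2Y_2^{(1)}\eta_2\eta$. Multiply by $1+y\mathcal L_2\eta$, use $\mathcal L_2\eta_2=1$, and apply $\varepsilon_{m_2}$. The result is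
$$D=\varepsilon_p\big[(B_0+B_1\eta+B_2\eta^2)(1+y\eta)^{-\nu}\big], \tag{5.5}$$
$$B_0=Y_0^{(1)}Y_0^{(2)}+yY_1^{(1)}Y_{-1}^{(2)},$$
$$B_1=y\big(Y_0^{(1)}Y_1^{(2)}+Y_1^{(1)}Y_0^{(2)}\big)+y^2Y_1^{(1)}Y_0^{(2)}+y^2Y_2^{(1)}Y_{-1}^{(2)},$$
$$B_2=y^2Y_1^{(1)}Y_1^{(2)}+y^3Y_2^{(1)}Y_0^{(2)} .$$
For $y>0$ we have $B_0>0$ and $B_1,B_2\ge0$. At $y=0$, $Y_0^{(1)}=Y_0^{(2)}=1$ and $D=1$, so $P_{v,w}(0)=1$.

So the sign depends on $\varepsilon_p[\eta^i(1+y\eta)^{-\nu}]$. For $g=\sum g_k\zeta^k$ (with $g_{-1}=0$) and $\eta=1-\zeta$,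
$$\chi_r[g]=\sum_{k\le r}g_k,\qquad \chi_r[\eta g]=g_r,\qquad\chi_r[\eta^2g]=g_r-g_{r-1}. \tag{5.6}$$
With at most one factor $\eta$ everything is nonnegative, which is why two blocks cause no harm. With three blocks the factor $\eta^2$ produces a difference $g_r-g_{r-1}$, and this is negative when the coefficients of $(1-z\zeta)^{-\nu}$ have passed their peak before degree $r$. The question is whether the negative term can outweigh the others. To decide this, let $m_1,m_2$ grow with $p$ fixed.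

## 6. The limit for large blocks

Let
$$m_1=m+\delta,\quad m_2=m-\delta,\quad 0\le\delta\le\Delta\sqrt m,\quad 0\le s\le qm,\quad y=M/m,$$
with integers $\delta,s$, a fixed constant $\Delta$, and complex $|M|\le p+1$. Then $\nu=2m+s$. Put $\sigma=s/m$, $\gamma=2+\sigma$ (so $\nu=\gamma m$) and
$$\hat D=\hat D_{s,\delta}(M):=\frac D{Y_0^{(1)}Y_0^{(2)}} .$$
All $o(\cdot)$ and $O(\cdot)$ are as $m\to\infty$, uniformly in $M,s,\delta$ in these ranges, and $m$ is large throughout. For real $M\ge0$ the number $\hat D$ is real. The two parameters $s,\delta$ are not needed for Theorem 1, where both are $0$. They serve Theorem 2.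

Let $\pi_k=\pi_k(c)=e^{-c}c^k/k!$, $\Sigma(c)=\sum_{k\le q}\pi_k(c)$, and, in $\mathbb C[\zeta]/\zeta^p$,
$$J(M;\gamma):=\chi_q\big[(1+M\eta)^2e^{-\gamma M\eta}\big]=\Sigma+2M\pi_q-M^2(\pi_{q-1}-\pi_q),\qquad c=\gamma M. \tag{6.1}$$
The second equality follows from (5.6), since $e^{-c\eta}=e^{-c}e^{c\zeta}=\sum_k\pi_k\zeta^k$.

**Lemma 3.** For large $m$, $\hat D_{s,\delta}$ is holomorphic on $|M|\le p+1$, and:

(i) $\hat D_{s,\delta}(M)=J(M;2+s/m)+o(1)$.

(ii) $\hat D_{s,\delta}-\hat D_{s,0}=\dfrac{\delta^2M^2}{m^2}\big(\pi_{q-1}-\pi_q+o(1)\big)+o(1/m)$, with $c=\gamma M$.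

(iii) $|\hat D_{s+1,0}-\hat D_{s,0}|\le\Gamma_0/m$ for $s+1\le qm$, with $\Gamma_0$ depending only on $p,q$.

**Step 1: the numbers $C_t^{(n)}$.** Without the conditions there are $\binom{n-2+t}t$ sequences $a\in\mathbb Z_{\ge0}^{n-1}$ with $|a|=t$, so $C_t^{(n)}\le\binom{n-2+t}t$. If a condition is violated, say $\sum_{b\le c}a_b\ge c+1$, then $c\le t-1$ and $a_b\ge1$ for some $b\le c\le t-1$. For each $b$ there are $\binom{n+t-3}{t-1}$ sequences with $a_b\ge1$. So at most $(t-1)\binom{n+t-3}{t-1}$ sequences are excluded, and $C_t^{(n)}=n^t/t!+O(n^{t-1})$ for fixed $t\ge1$, while $C_0^{(n)}=1$.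

**Step 2: the numbers $\omega_r$.** We want a uniform bound and a limit. Let $(n,\kappa)$ be $(m_1,s)$ or $(m_2,s+m_1)$, and $\rho=1+\kappa/m$. For large $m$ we have $m/2\le n\le2m$, $1\le\rho\le q+3$ and $|z|\le2(p+1)/m$. By Vandermonde's identity, $\sum_{i+t=r}\binom{\kappa-1+i}i\binom{n-2+t}t=\binom{\kappa+n-2+r}r$. For $r\le n-1$ we have $\kappa+n+r\le(q+2)m+4m$, hence
$$|\omega_r|\le|z|^r\binom{\kappa+n-2+r}r\le|z|^r\frac{(\kappa+n+r)^r}{r!}\le\frac{\Lambda^r}{r!},\qquad\Lambda=2(p+1)(q+7). \tag{6.2}$$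
For fixed $r\ge1$, insert Step 1 and $\binom{\kappa-1+i}i=\kappa^i/i!+O(m^{i-1})$ ($i\ge1$) into (5.4). The binomial theorem and $z=O(1/m)$ give $\omega_r=(z(\kappa+n))^r/r!+O_r(1/m)$. Since $\kappa+n=\rho m+O(\sqrt m)$ and $z=M/m+O(m^{-2})$, we have $z(\kappa+n)=\rho M+O(m^{-1/2})$. So $\omega_r=(\rho M)^r/r!+O_r(m^{-1/2})$, and $|\rho M|\le\Lambda$.

**Step 3: sums over $r$.** Let $S_i=\sum_{r\le n-1}r^i\omega_r$. For any fixed $R$ and $m$ so large that $n>R$,
$$|S_0-e^{\rho M}|\le\sum_{r\le R}O_r(m^{-1/2})+2\sum_{r>R}\frac{\Lambda^r}{r!}.$$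
Let first $m\to\infty$ and then $R\to\infty$: $S_0=e^{\rho M}+o(1)$. In the same way, with an extra factor $r$ in each term, $S_1=\rho Me^{\rho M}+o(1)$. Also $\sum r^2|\omega_r|=O(1)$ by (6.2). As $|e^{\rho M}|\ge e^{-\Lambda}$, $|S_0|$ is bounded below for large $m$. So $Y_0^{(1)},Y_0^{(2)}$ have no zeros in $|M|\le p+1$. Since $D$ is a rational function of $y$ whose only possible pole is $y=-1$, $\hat D$ is holomorphic there. By (5.3), $Y_1$ has the weights $\binom{n-r}1=n-r$ and $Y_2$ the weights $\binom{n-r+1}2=\frac{n^2}2+O(n(1+r)^2)$. Hence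
$$\frac{Y_1}{Y_0}=n-\frac{S_1}{S_0}=n-\rho M+o(1),\qquad\frac{Y_2}{Y_0}=\frac{m^2}2(1+o(1)),\qquad\frac{Y_{-1}}{Y_0}=O\Big(\frac{\Lambda^{n-1}}{(n-1)!}\Big).$$

**Step 4: the coefficients $b_i:=B_i/(Y_0^{(1)}Y_0^{(2)})$ up to $o(1/m)$.** For block 1, $\rho=1+\sigma$. For block 2, $\rho=2+\sigma+\delta/m=2+\sigma+o(1)$. With $y=M/m$,
$$\frac{yY_1^{(1)}}{Y_0^{(1)}}=M+\frac{\delta M}m-\frac{(1+\sigma)M^2}m+o(\tfrac1m),\qquad\frac{yY_1^{(2)}}{Y_0^{(2)}}=M-\frac{\delta M}m-\frac{(2+\sigma)M^2}m+o(\tfrac1m).$$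
All terms containing $Y_{-1}^{(2)}$ are $o(1/m)$. Furthermore $y\cdot\frac{yY_1^{(1)}}{Y_0^{(1)}}=\frac{M^2}m+o(\frac1m)$, $y^3\frac{Y_2^{(1)}}{Y_0^{(1)}}=\frac{M^3}{2m}+o(\frac1m)$, and $\delta/m^2=o(1/m)$. In $b_1$ the terms $\pm\delta M/m$ cancel. In $b_2$ they multiply to $-\delta^2M^2/m^2$. Thus
$$b_0=1+o(\tfrac1m),\quad b_1=2M-\frac{(2+2\sigma)M^2}m+o(\tfrac1m),\quad b_2=M^2-\frac{\delta^2M^2}{m^2}-\frac{(\frac52+2\sigma)M^3}m+o(\tfrac1m). \tag{6.3}$$

**Step 5: the three statements.** In $\mathbb C[\zeta]/\zeta^p$, $(1+y\eta)^{-\nu}=(1+y)^{-\nu}\sum_{r\le q}\binom{\nu-1+r}rz^r\zeta^r$. Since $\nu=\gamma m$, $(1+y)^{-\nu}=e^{-\gamma M}+O(1/m)$ and $\binom{\nu-1+r}rz^r=(\gamma M)^r/r!+O(1/m)$ for $r\le q$. So $(1+y\eta)^{-\nu}=e^{-\gamma M\eta}+O(1/m)$. Also $\varepsilon_p=\sum_tC_t^{(p)}z^t\chi_{q-t}=\chi_q+O(1/m)$ on this fixed finite-dimensional space. By (5.5),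
$$\hat D=\varepsilon_p\big[(b_0+b_1\eta+b_2\eta^2)(1+y\eta)^{-\nu}\big],$$
and $\delta^2/m^2=O(1/m)$, so (6.3) gives $\hat D=\chi_q[(1+2M\eta+M^2\eta^2)e^{-\gamma M\eta}]+o(1)$. This is (i).

For (ii), note that $\nu$ and $\varepsilon_p$ do not depend on $\delta$, and that passing from $0$ to $\delta$ changes $b_0,b_1,b_2$ by $o(\frac1m)$, $o(\frac1m)$, $-\frac{\delta^2M^2}{m^2}+o(\frac1m)$. So the difference is $-\frac{\delta^2M^2}{m^2}\varepsilon_p[\eta^2(1+y\eta)^{-\nu}]+o(\frac1m)$, and $\varepsilon_p[\eta^2(1+y\eta)^{-\nu}]=\pi_q-\pi_{q-1}+o(1)$.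

For (iii), let $\delta=0$ and replace $s$ by $s+1$. Then $\sigma$ changes by $1/m$, so the displayed main terms of (6.3) change by $O(m^{-2})$ and the $b_i$ by $o(1/m)$. The bounded factor $(1+y\eta)^{-\nu}$ is multiplied by $(1+y\eta)^{-1}=1+O(1/m)$. With $\delta=0$ all implied constants depend only on $p,q$. $\square$

## 7. A negative value: proof of Theorem 1

By Lemma 3(i) it is enough to make $J$ negative. Why should this be possible? In (6.1), $\Sigma\le1$. If $q-c$ is of order $\sqrt c$, then by Stirling's formula $\pi_{q-1}$ is of order $c^{-1/2}$. For fixed $\gamma$ the term $2M\pi_q$ is then of order $\sqrt c$, while $M^2(\pi_{q-1}-\pi_q)=M^2\pi_{q-1}(q-c)/q$ is of order $c$. So for $q$ large the negative term should win. The value $q=215$ with $c=200$ is a case where this can be checked by hand.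

Take $s=\delta=0$, $m_1=m_2=m$, $M=100$, i.e. $y=100/m$. Then $\gamma=2$, $c=200$, $N=2m+216$. The permutations are
$$v_m=(2m+215,\dots,2m+1,\ 2m-1,\dots,m+1,\ m-1,\dots,1,\ 2m+216,2m,m),$$
$$w_m=(2m+216,\dots,2m+2,\ 2m,\dots,m+2,\ m,\dots,2,\ 2m+1,m+1,1),$$
where the entries in each dotted range decrease by one. Since $\pi_q/\pi_{q-1}=c/q$, dividing (6.1) by $\pi_{214}$ shows that $J(100;2)<0$ is equivalent to
$$\frac{\Sigma}{\pi_{214}}<M^2\Big(1-\frac cq\Big)-\frac{2Mc}q=\frac{150000-40000}{215}=511.6\ldots$$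
The largest of the $\pi_k(200)$ is $\pi_{200}$, and $\pi_{200}/\pi_{214}=\prod_{i=1}^{14}(1+\frac i{200})\le e^{105/200}<1.7$. As $\Sigma$ has $216$ terms, $\Sigma/\pi_{214}\le216\cdot1.7=367.2$. Hence $J(100;2)<0$.

By Lemma 3(i), $\hat D(100)<0$ for large $m$. Since $Y_0^{(1)},Y_0^{(2)}>0$ for $y>0$, (5.2) gives $P_{v_m,w_m}(100/m)<0$. A polynomial with nonnegative coefficients is nonnegative on $(0,\infty)$. So $P_{v_m,w_m}$ has a negative coefficient and (1) fails. This proves Theorem 1. $\blacksquare$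

## 8. From a negative coefficient to a failure of log concavity

Does Theorem 1 already break (2)? Not by itself. The polynomial $1+y-y^2-y^3+y^4+y^5$ has negative coefficients and no internal zeros, and it is log concave, since at every interior index $k$ the product $a_{k-1}a_{k+1}$ equals $-1$. A repair would be to multiply by powers of $1+y$, which is allowed: by (F5), if $P=P_{v,w}$ with $v,w\in S_N$, then
$$(1+y)^jP=P_{v',w'},\qquad v'=v\times s\times\cdots\times s,\quad w'=w\times s\times\cdots\times s\ \text{ in } S_N\times S_2^{\,j}\subset S_{N+2j}. \tag{8.1}$$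
The effect of this is clearest on $P=1-y+y^2$. It is log concave, but $(1+y)P=1+y^3$ has internal zeros. In general one watches the moment when the negative coefficients disappear.

**Lemma 4.** Let $P$ be a real polynomial with $P>0$ on $[0,\infty)$ and with a negative coefficient. Then for some $j\ge0$ one of $(1+y)^jP$, $(1+y)^{j+1}P$ is not log concave or has an internal zero.

*Proof.* The constant coefficient $P(0)$ is positive, and so is the leading one. If $(1+y)^jP$ has nonnegative coefficients, so has $(1+y)^{j+1}P$. By (F4) there is therefore a largest $j\ge0$ such that $Q:=(1+y)^jP=\sum_ka_ky^k$ has a negative coefficient, and all coefficients of $(1+y)Q$ are $\ge0$. Let $a_k<0$. Since the constant and leading coefficients of $Q$ are positive, $0<k<\deg Q$. The coefficients of $y^k$ and $y^{k+1}$ in $(1+y)Q$ are $a_{k-1}+a_k\ge0$ and $a_k+a_{k+1}\ge0$, so $a_{k\pm1}\ge|a_k|>0$. If $Q$ is log concave, then $a_k^2\ge a_{k-1}a_{k+1}\ge a_k^2$, hence $a_{k-1}=a_{k+1}=-a_k$.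 Then the coefficient of $y^k$ in $(1+y)Q$ is $0$, while its constant and leading coefficients are positive, and this is an internal zero. $\square$

The lemma cannot be applied to the polynomials of Theorem 1: they are negative at a positive real point $y_0$, so no multiple of them by a nonzero polynomial with nonnegative coefficients (which is positive at $y_0$) has nonnegative coefficients. We need $P_{v,w}$ that is positive on $[0,\infty)$ and still has a negative coefficient. To detect the negative coefficient we use this: if $P=\sum a_ky^k$ has nonnegative coefficients, Cauchy–Schwarz gives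
$$P(y_1)^2\le P(y_0)P(y_2)\qquad\text{whenever } y_0,y_1,y_2>0,\ y_1^2=y_0y_2. \tag{8.2}$$
This fails if $P$ comes very close to $0$ at $y_0$ and grows quickly. So the plan is to choose $s$ and $\delta$ such that $\hat D$ has a positive but very small minimum.

How small must it be? We will see in Section 11 that the relevant spacing in $\log y$ is of order $m^{-1/2}$, and that (8.2) is contradicted once the minimum is $o(1/m)$. Increasing $s$ by $1$ moves $\hat D$ by up to $\Gamma_0/m$, by Lemma 3(iii). So tuning $s$ alone only brings the minimum to size $O(1/m)$, which is not enough for this argument. This is why $\delta$ is there: by Lemma 3(ii) it acts through $\delta^2/m^2$, and with $\delta=O(\sqrt m)$ a unit step in $\delta$ moves $\hat D$ by only $o(1/m)$.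

## 9. The zeros of the limit function

We determine for which $\gamma$ the function $J(\cdot;\gamma)$ is positive on $[0,\infty)$. At $M=0$, $J=1$. For $c\ge q$ we have $\pi_{q-1}\le\pi_q$, so $J\ge\Sigma>0$ for $M>0$.

Fix $0<c<q$. As a function of $M$, $\Sigma+2M\pi_q-M^2(\pi_{q-1}-\pi_q)$ is a concave quadratic, positive at $M=0$, with one positive root $M_+(c)$ and one negative root $M_-(c)$. Solving it with $\pi_q=\pi_{q-1}c/q$,
$$h(c):=\frac{M_+(c)}c=\frac1{q-c}+\sqrt{\frac1{(q-c)^2}+\frac{q\,G_0(c)}{q-c}},\qquad G_0(c)=\frac{\Sigma}{c^2\pi_{q-1}}=\sum_{k=0}^q\frac{(q-1)!}{k!}c^{\,k-q-1}. \tag{9.1}$$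

**$h$ is strictly convex.** The function $qG_0/(q-c)$ is a sum of positive multiples of $c^{-j}(q-c)^{-1}$ with $j\ge1$. Each is log-convex on $(0,q)$, because $-j\log c-\log(q-c)$ is convex. Sums of log-convex functions are log-convex, so the square root of $qG_0/(q-c)$ is log-convex, hence convex. The second summand of $h$ is the Euclidean norm of two nonnegative convex functions, and this is convex because the norm is convex and increasing in each coordinate on the positive quadrant. Thus $h''\ge(\frac1{q-c})''>0$. Since $h\to\infty$ at both ends of $(0,q)$, $h$ has a unique minimum point $c^*$. Put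
$$\gamma^*=1/h(c^*),\qquad M^*=c^*/\gamma^*.$$

**Sign of $J$.** At $M=c/\gamma$ with $0<c<q$, $J<0$ means $M>M_+(c)$, i.e. $c/\gamma>c\,h(c)$. So $J(M;\gamma)$ is $<0,=0,>0$ according as $1/\gamma>,=,<h(c)$. Consequently:

- For $\gamma>\gamma^*$: $J(\cdot;\gamma)>0$ on $[0,\infty)$.
- For $\gamma=\gamma^*$: $J\ge0$ on $[0,\infty)$ with only zero $M^*$. Near $M^*$, with $c=\gamma^*M$, we have $M-M_+(c)=c(h(c^*)-h(c))$, so $J=(\pi_{q-1}-\pi_q)(M-M_-(c))\,c\,(h(c)-h(c^*))$. The last factor vanishes to second order and the others are positive. Since $h''(c^*)>0$, we get $\Theta:=\partial_\theta^2J(M^*;\gamma^*)>0$, where $\theta=\log M$.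
- For $2\le\gamma<\gamma^*$: $J<0$ at $M=c^*/\gamma<q/2$.

By Section 7, $J(100;2)<0$ with $c=200<q$. So $1/2>h(200)\ge h(c^*)$, and $\gamma^*>2$. Also $h(c)>2/(q-c)>2/q$, so $\gamma^*<q/2$. Finally $0<M^*=c^*/\gamma^*<q/2<p$.

## 10. Tuning the two parameters

Let $\mu(s,\delta)=\min_{M\in[0,p]}\hat D_{s,\delta}(M)$. We look for $s_m,\delta_m$ with $0<\mu(s_m,\delta_m)=o(1/m)$.

**Step 1: choose $s$.** For large $m$, $\mu(0,0)<0$ by Section 7. Since $2+q>\gamma^*$, $\min_{[0,p]}J(\cdot;2+q)>0$, so $\mu(qm,0)>0$ by Lemma 3(i). Let $s_m=\max\{s<qm:\mu(s,0)\le0\}$. Then $\mu(s_m+1,0)>0$, and Lemma 3(iii) gives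
$$-\Gamma_0/m\le\mu(s_m,0)\le0. \tag{10.1}$$

**Step 2: $\gamma_m:=2+s_m/m\to\gamma^*$.** By Lemma 3(i) and (10.1), $\min_{[0,p]}J(\cdot;\gamma_m)\to0$. The function $\gamma\mapsto\min_{[0,p]}J(\cdot;\gamma)$ is continuous on $[2,2+q]$. By Section 9 it is negative for $\gamma<\gamma^*$ (the point $c^*/\gamma<q/2$ lies in $[0,p]$), positive for $\gamma>\gamma^*$, and $0$ at $\gamma^*$. By compactness, $\gamma_m\to\gamma^*$.

**Step 3: a large $\delta$ makes the minimum positive.** Since $\gamma^*M^*=c^*<q$, choose a compact neighborhood $I_0\subset[M^*/2,p)$ of $M^*$ with $\gamma^*M<q$ on $I_0$. For $\gamma$ near $\gamma^*$, $M\in I_0$ and $c=\gamma M$, we have $\pi_{q-1}-\pi_q=\pi_{q-1}(q-c)/q\ge\kappa_0$ for a constant $\kappa_0>0$. Choose $\Gamma_1$ with $\Gamma_1^2(M^*/2)^2\kappa_0/2>\Gamma_0$, and use Lemma 3 with $\Delta=\Gamma_1+1$ (recall that $\Gamma_0$ does not depend on $\Delta$). For $\delta=\lceil\Gamma_1\sqrt m\rceil$ and $M\in I_0$, Lemma 3(ii) and (10.1)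 give
$$\hat D_{s_m,\delta}(M)\ge-\frac{\Gamma_0}m+\frac{\Gamma_1^2(M^*/2)^2}m\cdot\frac{\kappa_0}2+o(\tfrac1m)>0$$
for large $m$. On $[0,p]\setminus I_0$, $J(\cdot;\gamma^*)$ is bounded below by a positive constant, and $\hat D_{s_m,\delta}=J(\cdot;\gamma^*)+o(1)$ by Lemma 3(i) and Step 2. So $\hat D_{s_m,\delta}>0$ there for large $m$. Hence $\mu(s_m,\lceil\Gamma_1\sqrt m\rceil)>0$.

**Step 4: choose the first good $\delta$.** Let $\delta_m$ be the minimal $\delta$ with $\mu(s_m,\delta)>0$. Then $1\le\delta_m\le\lceil\Gamma_1\sqrt m\rceil$, as $\mu(s_m,0)\le0$. Subtracting Lemma 3(ii) for $\delta-1$ from Lemma 3(ii) for $\delta$, uniformly on $[0,p]$ and for $1\le\delta\le\lceil\Gamma_1\sqrt m\rceil$,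
$$\hat D_{s_m,\delta}-\hat D_{s_m,\delta-1}=\frac{(2\delta-1)M^2}{m^2}(\pi_{q-1}-\pi_q)+o\Big(\frac{\delta^2}{m^2}\Big)+o(\tfrac1m)=o(\tfrac1m).$$
Since $\mu(s_m,\delta_m-1)\le0$,
$$0<\mu_m:=\mu(s_m,\delta_m)=o(1/m). \tag{10.2}$$

Fix these parameters and write $P=P_{v,w}$, $\hat D=\hat D_{s_m,\delta_m}$. By Lemma 3(i) and Step 2, $\hat D\to J(\cdot;\gamma^*)$ uniformly on $|M|\le p+1$. Let $M_m$ be a minimum point of $\hat D$ on $[0,p]$. Then $J(M_m;\gamma^*)\to0$, and $M^*$ is the only zero of $J(\cdot;\gamma^*)$ on $[0,p]$. So $M_m\to M^*$, and in particular $M_m$ is an interior point for large $m$.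

## 11. A positive function with a negative coefficient: proof of Theorem 2

**Step 1: $P>0$ on $[0,\infty)$.** We know $P(0)=1$. For $0<y\le p/m$ we have $M=my\in(0,p]$, so $\hat D\ge\mu_m>0$, and $Y_0^{(1)},Y_0^{(2)}>0$. Hence $P(y)>0$.

The limit says nothing about larger $y$, so there we return to the exact formula. Let $y\ge p/m$ and $m\ge p$. Then $z\ge\frac p{m+p}$ and $\nu\ge2m$, so $z\nu\ge\frac{2mp}{m+p}\ge p$. By (5.5), with $B_0>0$ and $B_1,B_2\ge0$, it suffices that $\varepsilon_p[\eta^i(1+y\eta)^{-\nu}]\ge0$ for $i=0,1,2$, with $>0$ for $i=0$. This quantity is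
$$(1+y)^{-\nu}\sum_{t=0}^{p-1}C_t^{(p)}z^t\,\chi_{p-1-t}\big[(1-\zeta)^i(1-z\zeta)^{-\nu}\big].$$
With $g_r=\binom{\nu+r-1}rz^r$ and $g_{-1}=0$, (5.6) gives $\chi_r[\cdots]=\sum_{k\le r}g_k$, $g_r$, $g_r-g_{r-1}$ for $i=0,1,2$. The first is $\ge g_0=1$ and the second is $\ge0$. The third is $1$ for $r=0$, and for $1\le r\le p-1$ it is $\ge0$ because $g_r/g_{r-1}=z(\nu+r-1)/r\ge z\nu/p\ge1$. So $P>0$ on $[0,\infty)$.

**Step 2: set up the contradiction.** Suppose all coefficients of $P$ are $\ge0$, so that (8.2) holds. Put $\tau=AM_m/m$. Since $m_1m_2\le A=O(m^2)$, $A$ lies between two positive multiples of $m^2$, and $\tau$ between two positive multiples of $m$. Let $d=\tau^{-1/2}$, $\theta_0=\log M_m$ and $y_j=e^{\theta_0+jd}/m$ for $j=0,1,2$. Then $y_1^2=y_0y_2$. In the variable $\theta=\log M$, $y=e^\theta/m$, write near $\theta=\log M^*$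
$$P=e^\Psi\hat D,\qquad\Psi=A\log(1+y)+\log Y_0^{(1)}+\log Y_0^{(2)}.$$

**Step 3: the second difference of $\Psi$ is $1+o(1)$.** The second $\theta$-derivative of $A\log(1+y)$ is $Ay/(1+y)^2$, which is $\tau(1+o(1))$ on $[\theta_0,\theta_0+2d]$. For the other two terms, in the notation of Lemma 3, $\log Y_0=-\kappa\log(1+y)+\log S_0$. The second derivative of $-\kappa\log(1+y)$ is $-\kappa y/(1+y)^2=O(1)$. By Step 3 of Lemma 3, $S_0=e^{\rho M}(1+o(1))$ uniformly for complex $|M|\le p+1$, so $\log S_0=\rho M+g$ with $g$ holomorphic and $o(1)$. By Cauchy's estimates the derivatives of $g$ near $M^*$ are $o(1)$, so $\partial_\theta^2\log S_0=O(1)$. Hence for some $\xi\in[\theta_0,\theta_0+2d]$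
$$\Psi(\theta_0)-2\Psi(\theta_0+d)+\Psi(\theta_0+2d)=d^2\Psi''(\xi)=d^2\big(\tau(1+o(1))+O(1)\big)=1+o(1).$$

**Step 4: the values of $\hat D$.** Since $\hat D\to J(\cdot;\gamma^*)$ uniformly on $|M|\le p+1$, Cauchy's estimates give $\partial_\theta^2\hat D\to\partial_\theta^2J(\cdot;\gamma^*)$ uniformly near $M^*$. Since $M_m\to M^*$ is an interior minimum, $\partial_\theta\hat D=0$ at $\theta_0$. Taylor's formula gives
$$\hat D(e^{\theta_0+jd})=\mu_m+\tfrac12j^2d^2(\Theta+o(1))\quad(j=0,1,2),\qquad\mu_m=o(1/m)=o(d^2),$$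
the last by (10.2).

**Step 5: the contradiction.** Combining Steps 3 and 4,
$$\frac{P(y_0)P(y_2)}{P(y_1)^2}=e^{1+o(1)}\,\frac{\mu_m\cdot2d^2\Theta(1+o(1))}{\frac14d^4\Theta^2(1+o(1))}=e^{1+o(1)}\,\frac{8\mu_m}{d^2\Theta}(1+o(1))\longrightarrow0 .$$
This contradicts (8.2) for large $m$. So for large $m$ the polynomial $P$ has a negative coefficient.

**Step 6: conclusion.** Fix such an $m$, so that $P$ is positive on $[0,\infty)$ and has a negative coefficient. By Lemma 4, for some $j\ge0$ one of $(1+y)^jP$ and $(1+y)^{j+1}P$ is not log concave or has an internal zero. By (8.1) both of these polynomials are of the form $P_{v',w'}$, with $v',w'$ in $S_{N+2j}$ and $S_{N+2j+2}$ respectively. This proves Theorem 2. $\blacksquare$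

## 12. All classical types of large rank: proof of Theorem 3

Suppose $(v,w)$ violates (1) or (2) in $S_N$. By (F5) the same polynomial $P_{v,w}$ occurs in $S_{N'}$ for every $N'\ge N$, and in every $G$ whose Dynkin diagram contains $A_{N-1}$ as a full subdiagram: take for $I$ the nodes of the subdiagram, so that $L_I/(B\cap L_I)$ is $Fl_N$. The diagrams $A_n,B_n,C_n,D_n$ contain $A_{n-1}$, hence $A_{N-1}$ for $n\ge N$, as a full subdiagram. Theorem 1 provides an $N$ for which (1) fails and Theorem 2 an $N$ for which (2) fails. With $N_0$ the larger of the two, both statements fail for $SL_{N'}$ for every $N'\ge N_0$, and for every $G$ with a simple factor of type $A_n$, $B_n$, $C_n$ or $D_n$ with $n\ge N_0$. $\blacksquare$
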